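# Yang–Baxter moves in a random reduced word of the longest permutation

## 1. The sixteen reduced words of $w_0$ in $\mathfrak S_4$

Let $s_i=(i\ i{+}1)$. The longest element $w_0$ of $\mathfrak S_4$ reverses $1234$, and a shortest expression for it in $s_1,s_2,s_3$ has six letters. We write such an expression as a string of indices. Start from $123121$ and apply the two kinds of moves allowed by the Coxeter relations: exchange adjacent letters $1$ and $3$, or replace $j\,(j{+}1)\,j$ by $(j{+}1)\,j\,(j{+}1)$ and conversely. One walks around a circle: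
$$123121,\ 123212,\ 132312,\ \{312312,\,132132,\,312132\},\ 321232,\ 321323,\ 323123,$$
$$232123,\ 231213,\ \{213213,\,231231,\,213231\},\ 212321,\ 121321,\ \text{and back to } 123121 .$$
Any two reduced words of a permutation are connected by such moves, so these 16 words are all of them. Now count, in each word, the positions where three consecutive letters have the form $j\,(j{+}1)\,j$ or $(j{+}1)\,j\,(j{+}1)$.

| count | words |
|---|---|
| 0 | 312312, 132132, 213213, 231231 |
| 1 | 123121, 132312, 312132, 321323, 323123, 231213, 213231, 121321 |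
| 2 | 123212, 321232, 232123, 212321 |

The count takes the values $0,1,2$ with probabilities $\frac14,\frac12,\frac14$, and its mean is exactly $1$. Position by position: such a triple sits at position 1 in the words 323123, 232123, 212321, 121321, and in four words as well for each of the positions $2,3,4$. So each of the four positions carries a triple with probability $\frac14$. For $\mathfrak S_3$ the words are $121$ and $212$, and the count is always $1$.

**Definition.** Let $N=\binom n2$. A reduced word of $w_0\in\mathfrak S_n$ (where $w_0(i)=n+1-i$) is a sequence $(i_1,\dots,i_N)$ with $w_0=s_{i_1}\cdots s_{i_N}$. It supports a Yang–Baxter move (a YB, for short) in position $k$, $1\le k\le N-2$, if $(i_k,i_{k+1},i_{k+2})$ is $(j,j+1,j)$ or $(j+1,j,j+1)$ for some $j\in\{1,\dots,n-2\}$. The set $\{k,k+1,k+2\}$ is then called a YB window. $X_n$ is the number of such positions in a uniformly random reduced word of $w_0$.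

The mean is known: $\mathbf E X_n=1$ for every $n\ge3$; this is given. The "Note On The Expected Number Of Yang-Baxter Moves Applicable To Reduced Decompositions" asks whether the whole law approaches the Poisson law of mean $1$ (its Conjecture 2). Each of $N-2$ positions has the same small chance, and one would like to say that distant positions are nearly independent. The answer is yes.

**Theorem 1 (Conjecture 2).** $\displaystyle\lim_{n\to\infty}\mathbf P(X_n=k)=\frac1{e\,k!}$ for all $k\ge0$.

**Theorem 2.** (a) Let $0\le a_1<b_1\le a_2<b_2\le\dots\le a_q<b_q\le1$, and let $X^{(i)}$ be the number of YB positions $k$ with $k/N\in(a_i,b_i]$. Then $(X^{(1)},\dots,X^{(q)})$ converges in law to independent Poisson variables with means $b_i-a_i$.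

(b) $\mathbf E[X_n(X_n-1)]=1+O(1/n)$, so $\operatorname{Var}X_n=1+O(1/n)$.

Throughout, $(i_1,\dots,i_N)$ is the uniformly random reduced word, and $\mathbf P,\mathbf E$ refer to it. $C$ and the constants in $O(\cdot)$ may change from line to line. They may depend on fixed data (such as $K,k,r,q,a_i,b_i,c_0$ below), but never on $n$, on the weights $\varepsilon$, or on the auxiliary parameter $\eta$. We take $n$ large enough for all expressions to make sense.

**Stationarity.** If $w_0=s_{i_1}\cdots s_{i_N}$, then $s_{i_2}\cdots s_{i_N}=s_{i_1}w_0=w_0s_{n-i_1}$. So $(i_1,\dots,i_N)\mapsto(i_2,\dots,i_N,n-i_1)$ is a bijection on reduced words of $w_0$ (for instance $123121\mapsto231213$). Hence for $0\le l\le N-k$ the law of $(i_{l+1},\dots,i_{l+k})$ does not depend on $l$. In particular $\mathbf P(\text{YB at }k)$ does not depend on $k$, and since $\mathbf EX_n=1$ it equals $\frac1{N-2}$.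

## 2. The nilCoxeter algebra and its rotation symmetry

**Definition.** The nilCoxeter algebra $A$ has generators $u_1,\dots,u_{n-1}$ and relations $u_i^2=0$, $u_iu_j=u_ju_i$ for $|i-j|\ge2$, $u_iu_{i+1}u_i=u_{i+1}u_iu_{i+1}$. We put $u_0=u_n=0$. It has a basis $T_w$, $w\in\mathfrak S_n$: for a word $a=a_1\cdots a_l$, the product $u_a=u_{a_1}\cdots u_{a_l}$ is $T_w$ if $a$ is a reduced word of $w$, and $0$ if $a$ is not reduced. We write $[w]x$ for the coefficient of $T_w$ in $x$.

With $u=\sum_iu_i$, the coefficient $[w]u^{\ell(w)}$ counts the reduced words of $w$. Put $f=[w_0]u^N$. For $n=3$: $u^2=u_1u_2+u_2u_1$ and $u^3=u_1u_2u_1+u_2u_1u_2=2T_{w_0}$, so $f=2$.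

Since $\ell(\sigma)+\ell(\sigma^{-1}w_0)=N$ for every $\sigma$, we have
$$[w_0](xy)=\sum_\sigma[\sigma]x\;[\sigma^{-1}w_0]y .$$
More generally, an element $\sum_a\omega(a)u_a$, summed over words of length $N$, satisfies $\frac1f[w_0]\sum_a\omega(a)u_a=\mathbf E\,\omega(i_1,\dots,i_N)$. Algebraic identities in $A$ thus become identities between expectations.

Let $*$ be the automorphism $u_j\mapsto u_{n-j}$, that is, $T_w\mapsto T_{w_0ww_0}$. If $\sigma\tau=w_0$, then $(w_0\tau w_0)\sigma=w_0\sigma^{-1}w_0w_0\sigma=w_0$, and conversely. Hence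
$$[w_0](xy)=[w_0](y^*x).\tag{1}$$
If $y^*=y$, a factor $y$ at the right end may therefore be carried to the left end. This is the algebraic form of stationarity.

The element that inserts a YB triple is
$$v=2\sum_{j=1}^{n-2}v_j=\sum_j(u_ju_{j+1}u_j+u_{j+1}u_ju_{j+1}),\qquad v_j=u_ju_{j+1}u_j ,$$
and $f\,\mathbf EX_n=\sum_{a+b=N-3}[w_0]\,u^avu^b$.

## 3. The commuting elements $H_k$ and Stanley symmetric functions

Let $H_k=\sum_{i_1<\dots<i_k}u_{i_1}\cdots u_{i_k}$, so $H_0=1$ and $H_1=u$. We use the following theorem.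

**(St)** (Stanley, Europ. J. Combin. 1984; Fomin–Stanley, Adv. Math. 1994.) The $H_k$ commute. So $F_w:=\sum_\alpha x^\alpha\,[w]H_{\alpha_1}H_{\alpha_2}\cdots$ is a symmetric function. Moreover $F_{w_0}=s_\delta$ with $\delta=(n-1,n-2,\dots,1)$.

Example, $n=3$: $H_2=u_1u_2$ and $H_3=0$. Then $H_2H_1=u_1u_2u_1=T_{w_0}$, $H_1H_2=u_2u_1u_2=T_{w_0}$ and $H_1^3=2T_{w_0}$, so $F_{w_0}=m_{21}+2m_{111}=s_{21}$.

For a symmetric function $\varphi$ let $\varphi(u)$ be the image of $\varphi$ under $h_k\mapsto H_k$; this makes sense because the $H_k$ commute. If $\varphi=h_\mu$ has degree $\ell(w)$, then $[w]\varphi(u)$ is the coefficient of $x^\mu$ in $F_w$, which is $\langle F_w,h_\mu\rangle$ because $\langle m_\lambda,h_\mu\rangle=\delta_{\lambda\mu}$. By linearity $[w]\varphi(u)=\langle F_w,\varphi\rangle$ for all homogeneous $\varphi$ of degree $\ell(w)$. We also use: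

**(EG)(i)** (Edelman–Greene, Adv. Math. 1987.) $F_w=\sum_\lambda a_{w,\lambda}s_\lambda$ with $a_{w,\lambda}\ge0$.

Take $\varphi=p_\rho p_1^{m-|\rho|}$ with $m=\ell(w)$. Since $\langle s_\lambda,p_\nu\rangle=\chi^\lambda(\nu)$, the value of the irreducible character of $\mathfrak S_m$,
$$[w]\,p_\rho(u)\,u^{m-|\rho|}=\sum_\lambda a_{w,\lambda}\,\chi^\lambda(\rho,1^{m-|\rho|}).\tag{2}$$
Write $f^\lambda=\chi^\lambda(1)$, $r_\rho(\lambda)=\chi^\lambda(\rho,1^{|\lambda|-|\rho|})/f^\lambda$ and $\kappa=r_3(\delta)$. For $w=w_0$ only $\lambda=\delta$ occurs, so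
$$f=f^\delta,\qquad [w_0]\,p_\rho(u)\,u^{N-|\rho|}=r_\rho(\delta)\,f .$$
The elements $p_\rho(u)$ commute with $u$, and their coefficients are characters. If $v$ were such an element, everything would be a character computation. It is not, but it is one up to a commutator.

## 4. The Yang–Baxter element is a commutator minus a power sum

Put
$$x_i=(i-\tfrac n2)^2,\quad d=\sum_ix_iu_i,\quad g=[u,d],\quad c_j=[u_{j+1},u_j],\quad c=\sum_jc_j,$$
$$\tau_j=[u_{j+2},c_j],\quad t=\sum_j\tau_j,\quad P=t-\tfrac12v=\sum_j(\tau_j-v_j).$$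

**Lemma 1.** (i) $g=-\sum_j(2j+1-n)c_j$ and $[u,g]=2t$, so $v=[u,g]-2P$. (ii) $P=3H_3-3H_2H_1+H_1^3=p_3(u)$; in particular $[u,P]=0$.

Small checks. For $n=3$: $x_1=x_2=\frac14$, so $d=\frac14u$, $g=0$, $t=0$, $P=-v_1$; and $-3H_2H_1+H_1^3=-3v_1+2v_1=-v_1$. For $n=4$: $(x_1,x_2,x_3)=(1,0,1)$, so $g=[u_2,u_1]+[u_2,u_3]=c_1-c_2$, as (i) says.

**Proof of (i).** The purpose is to see that the quadratic choice of $x_i$ makes $[u,g]$ translation invariant. In $[u,d]=\sum_{i,k}x_k[u_i,u_k]$ only $|i-k|=1$ contributes. The pair $(i,k)=(j+1,j)$ gives $x_jc_j$, and $(j,j+1)$ gives $-x_{j+1}c_j$. So $g=\sum_j(x_j-x_{j+1})c_j$ with $x_j-x_{j+1}=-(2j+1-n)$.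

Next we compute $[u_i,c_j]$. Using $u_i^2=0$,
$$[u_j,c_j]=u_ju_{j+1}u_j+u_ju_{j+1}u_j=2v_j,\qquad [u_{j+1},c_j]=-2u_{j+1}u_ju_{j+1}=-2v_j .$$
By definition $[u_{j+2},c_j]=\tau_j$. Since $u_{j-1}$ and $u_{j+1}$ commute, the Jacobi identity gives $[u_{j-1},[u_{j+1},u_j]]=[u_{j+1},[u_{j-1},u_j]]=-[u_{j+1},c_{j-1}]=-\tau_{j-1}$. All other $[u_i,c_j]$ vanish. The terms $\pm2v_j$ cancel, and for all scalars $a_j$
$$\Big[u,\sum_ja_jc_j\Big]=\sum_ja_j(\tau_j-\tau_{j-1})=\sum_{j=1}^{n-3}(a_j-a_{j+1})\tau_j .$$
With $a_j=-(2j+1-n)$ the difference $a_j-a_{j+1}$ is $2$, so $[u,g]=2t$. Then $[u,g]-2P=2t-2t+v=v$.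

**Proof of (ii).** The purpose is to recognize $P$ among the commuting elements. In $u^2=\sum_{i,k}u_iu_k$ the terms $i<k$ give $H_2$, and the terms $i>k$ give $H_2+\sum_{i>k}[u_i,u_k]=H_2+c$. So $u^2=2H_2+c$. As $H_2$ and $u$ commute,
$$3H_3-3H_2H_1+H_1^3=3H_3-H_2u-u(2H_2-u^2)=3H_3-H_2u+uc .$$
Expand $H_2u=\sum_{i<j}\sum_ku_iu_ju_k$ according to the position of $k$:

* $k>j$ gives $H_3$, and $k=j$ gives $0$.
* $i<k<j$: $u_iu_ju_k=u_iu_ku_j+u_i[u_j,u_k]$, and the bracket vanishes unless $j=k+1$. This gives $H_3+\sum_{i<k}u_ic_k$.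
* $k=i$: $u_iu_ju_i=0$ unless $j=i+1$. This gives $\sum_iv_i$.
* $k<i$: here $j\ge k+2$, so $u_iu_ju_k=u_iu_ku_j=u_ku_iu_j+[u_i,u_k]u_j$, and the bracket vanishes unless $i=k+1$. This gives $H_3+\sum_{j>k+1}c_ku_j$.

On the other side, $uc=\sum_{i<k}u_ic_k+\sum_k(u_kc_k+u_{k+1}c_k)+\sum_{j\ge k+2}u_jc_k$. Subtracting,
$$3H_3-H_2u+uc=\sum_k(u_kc_k+u_{k+1}c_k)+\sum_{j\ge k+2}[u_j,c_k]-\sum_kv_k .$$
Here $u_kc_k=v_k$ and $u_{k+1}c_k=-v_k$ cancel, and only $j=k+2$ contributes to the middle sum, giving $t$. The result is $t-\sum_kv_k=P$. By Newton's identities $p_3=3h_3-3h_2h_1+h_1^3$, so $P=p_3(u)$. It commutes with $u=H_1$ by (St). $\square$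

**Invariance under $*$.** Since $x_{n-j}=x_j$, we have $d^*=d$; clearly $u^*=u$ and $v^*=v$. Hence $g^*=g$, $t^*=\frac12[u,g]^*=t$ and $P^*=P$.

**The value of $\kappa$.** We turn the given mean into a character value. Insert $v=[u,g]-2P$ into $f\,\mathbf EX_n=\sum_{a+b=N-3}[w_0]u^avu^b$. The $P$-part is $-2(N-2)[w_0]Pu^{N-3}=-2(N-2)\kappa f$. The commutator part telescopes, because $u^a[u,g]u^b=u^{a+1}gu^b-u^agu^{b+1}$, and leaves $[w_0](u^{N-2}g-gu^{N-2})$. This is $0$ by (1), as $g^*=g$. With $\mathbf EX_n=1$,
$$-2\kappa=\frac1{N-2},\qquad \mathbf P(\text{YB at }k)=\frac1{N-2}\ \text{ for each }k.\tag{3}$$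

For $n=4$ one can see this by hand. Two border strips of size 3 can be removed from $(3,2,1)$. Each spans two rows or two columns with sign $-1$, and they leave $(1,1,1)$ and $(3)$. So $\chi^{(3,2,1)}(3,1^3)=-2$, $\kappa=-\frac2{16}=-\frac18$ and $-2\kappa=\frac14$, the frequency counted in Section 1.

## 5. How likely is a local pattern

To control error terms we need to know that $k$ prescribed nearby letters at a fixed place cost $n^{-k}$. The tool is the Edelman–Greene bijection.

**(EG)(ii)** (Edelman–Greene, Adv. Math. 1987.) For a standard tableau $T$ of shape $\delta$ let $j_{\max}(T)$ be the column of the entry $N$. Let $\Phi T$ be obtained as follows: delete $N$; repeatedly slide into the vacant cell the larger of its upper and left neighbors, until $(1,1)$ is vacant; add $1$ to all entries; put $1$ in $(1,1)$. Then $T\mapsto(j_{\max}(\Phi^{N-k}T))_{k=1}^N$ is a bijection from standard tableaux of shape $\delta$ to reduced words of $w_0$. (The order of reading is immaterial, since the reverse of a reduced word of $w_0$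 is again one.)

Example, $n=3$: let $T$ have rows $(1,2)$ and $(3)$. Deleting $3$ moves $1$ down, and $\Phi T$ has rows $(1,3)$ and $(2)$; likewise $\Phi^2T=T$. The columns of the entry $3$ in $\Phi^2T,\Phi T,T$ are $1,2,1$, so $T$ corresponds to the word $121$.

**Lemma 2.** Fix $K$. If $\mu\subset\delta$ is a partition, $|\delta\setminus\mu|\le K$, and $c=(p,q)$ is a corner of $\mu$, then $f^{\mu\setminus c}/f^\mu\le C_K/n$.

*Proof.* Removing $c$ lowers by one exactly the hooks of the other cells in its row and column. By the hook length formula the ratio is $\frac1{|\mu|}\prod\frac{h(x)}{h(x)-1}$ over the cells $x\ne c$ of $\mu$ in row $p$ or column $q$.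

Row $p$ has $\mu_p=q$. The cell $(p,q-s)$, $1\le s\le q-1$, has arm $s$. If its column has the same length $n-q+s$ as in $\delta$, its hook is $1+s+(n-q+s-p)=2s+1+(n-p-q)\ge2s+1$, because $(p,q)\in\delta$ means $p+q\le n$. At most $K$ columns differ from those of $\delta$; there the hook is at least $2$ and the factor at most $2$. As $h/(h-1)$ is decreasing in $h$, the row product is at most
$$2^K\prod_{s=1}^{q-1}\Big(1+\frac1{2s}\Big)\le2^K\exp\Big(\frac12\sum_{s=1}^{q-1}\frac1s\Big)\le C\sqrt q .$$
By the symmetry of $\delta$ the column product is at most $C\sqrt p$. Since $\sqrt{pq}\le n$ and $|\mu|\ge N-K$, the ratio is at most $Cn/(N-K)\le C/n$. $\square$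

**Lemma 3.** Fix $k,r$. For every interval $J$ of at most $r$ letters and every $l$, $\mathbf P\big((i_{l+1},\dots,i_{l+k})\in J^k\big)\le C_{k,r}\,n^{-k}$.

*Proof.* By stationarity we may use the last $k$ letters. By (EG)(ii) they are $j_{\max}(\Phi^sT)$, $0\le s<k$, with $T$ uniform. One application of $\Phi$ raises each surviving entry by $1$ and moves it by at most one cell. So the entry $N$ of $\Phi^sT$ is the entry $N-s$ of $T$, displaced by at most $s$ in $\ell^1$-distance. In $\Phi^sT$ it lies in the corner $(n-j,j)$ with $j=j_{\max}(\Phi^sT)$. Hence, if all $k$ letters lie in $J$, the cells of $N,N-1,\dots,N-k+1$ in $T$ all lie within distance $k$ of $\{(n-j,j):j\in J\}$. This is a set of at most $r(2k+1)^2$ cells, so there are at most $(r(2k+1)^2)^k$ possible sequences of cells.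

The probability that $N,\dots,N-k+1$ occupy a prescribed sequence of cells is $0$ or $f^\mu/f^\delta$, where $\mu$ is $\delta$ with these cells removed one by one. Lemma 2, applied $k$ times, bounds it by $(C/n)^k$. $\square$

**Definition.** Call $Q\in A$ *local of type $(k,e)$* if it is given as a combination of $O(n)$ words of length $k$, each with letters in an interval of bounded length, with coefficients $O(n^e)$. Call an element *weighted* if it is given as $\sum_a\omega(a)u_a$ over words $a$ of one length with $|\omega|\le1$.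

For example, $u^l$ is weighted with all weights $1$. Products of weighted elements are weighted: a word of the total length splits in only one way into pieces of the given lengths, and weights multiply.

The elements $v,t,P$ are local of type $(3,0)$, and $g$ is of type $(2,1)$. Since $v_i$ and $c_j$ commute when $|i-j|>2$, $[v,g]$ is of type $(5,1)$. Since $\tau_j-v_j$ and $v_i$ commute when $|i-j|\ge4$, $[P,v]$ is of type $(6,0)$.

**Corollary.** If $Q$ is local of type $(k,e)$, and $A_1,A_2$ are weighted with $\deg(A_1QA_2)=N$, then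
$$\frac1f\,\big|[w_0]A_1QA_2\big|\le C\,n^{1+e-k}.\tag{4}$$

*Proof.* Write $Q=\sum_\pi q_\pi u_\pi$. As all weights are at most $1$ in absolute value, the left side is at most $\sum_\pi|q_\pi|\,\mathbf P(\text{the letters at a fixed place are }\pi)$. This has $O(n)$ terms, each $O(n^e)\cdot O(n^{-k})$ by Lemma 3. $\square$

**Intersecting windows.** We check that overlapping YBs are negligible. YBs at $k$ and $k+1$ cannot coexist in a reduced word, since $u_ju_{j+1}u_ju_{j+1}=0=u_{j+1}u_ju_{j+1}u_j$. So if two YB windows intersect, they are at positions $k,k+2$ and share one letter $j$. The five letters are $j,j',j,j'',j$ with $j',j''\in\{j-1,j+1\}$, hence they lie in an interval of $3$ letters. (In $\mathfrak S_4$ all four words with two YBs are of this kind, for example $123212$ with windows $232$ and $212$.) There are at most $N$ positions and $n$ intervals, so Lemma 3 gives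
$$\mathbf P(\text{two YB windows intersect})\le\mathbf E\,\#\{\text{intersecting pairs}\}\le C\,N\cdot n\cdot n^{-5}\le Cn^{-2}.\tag{5}$$

## 6. Characters near the staircase and concentration of $P$

Next we show that $P$, followed by a long stretch of free letters, acts as the number $\kappa$ with an error $n^{-3}$ on average. Let $\sigma_k=s_{i_1}\cdots s_{i_k}$, and for $\ell(\sigma)=N-m$, $3\le m\le N$, put
$$M_m(\sigma)=\frac{[\sigma^{-1}w_0]\,Pu^{m-3}}{[\sigma^{-1}w_0]\,u^m}.$$

**Lemma 4.** $r_{33}(\delta)=\kappa^2+O(n^{-6})$. For fixed $c_0>0$ and $m\ge c_0N$: $\mathbf E|M_m(\sigma_{N-m})-\kappa|\le Cn^{-3}$.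

**Step 1: a random partition.** We realize $M_m$ as a conditional expectation. Given $\sigma=\sigma_{N-m}$, choose $\lambda\vdash m$ with probability $a_{\sigma^{-1}w_0,\lambda}f^\lambda/[\sigma^{-1}w_0]u^m$. These numbers are nonnegative by (EG)(i) and sum to $1$ by (2) with $\rho=\emptyset$. By (2) with $\rho=(3)$, $M_m(\sigma)=\mathbf E[r_3(\lambda)\mid\sigma]$. Since $\mathbf P(\sigma_{N-m}=\sigma)=[\sigma]u^{N-m}\,[\sigma^{-1}w_0]u^m/f$, equation (2) gives for every $\rho$
$$\mathbf E\,r_\rho(\lambda)=\frac1f\sum_\sigma[\sigma]u^{N-m}\,[\sigma^{-1}w_0]\,p_\rho(u)u^{m-|\rho|}=\frac1f[w_0]\,p_\rho(u)u^{N-|\rho|}=r_\rho(\delta).\tag{6}$$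
The middle equality uses that $p_\rho(u)$ commutes with $u$.

**Step 2: the square of a class sum.** We express $r_3^2$ linearly through other $r_\rho$, so that (6) computes $\mathbf E\,r_3(\lambda)^2$. Let $z_m=m(m-1)(m-2)/3$ be the number of 3-cycles in $\mathfrak S_m$. Their sum acts on the irreducible module $S^\lambda$ by the scalar $z_mr_3(\lambda)$, so its square acts by $z_m^2r_3(\lambda)^2$. On the other hand, the square is the sum of all products of ordered pairs of 3-cycles. By number of common points:

* $0$: $z_mz_{m-3}$ pairs, product of type $(3,3)$;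
* $1$: $O(z_mm^2)$ pairs, product a 5-cycle;
* $2$: $O(z_mm)$ pairs, product an even nontrivial permutation of four points, so a 3-cycle or of type $(2,2)$;
* $3$: $2z_m$ pairs, product a 3-cycle or the identity.

Take normalized traces and divide by $z_m^2$. With coefficients depending only on $m$,
$$r_3(\lambda)^2=(1+O(\tfrac1m))\,r_{33}(\lambda)+O(\tfrac1m)\,r_5(\lambda)+O(\tfrac1{m^2})\,r_{22}(\lambda)+O(\tfrac1{m^2})\,r_3(\lambda)+O(\tfrac1{m^3}).\tag{7}$$

**Step 3: the characters of $\delta$.** We bound the terms of (7) at $\delta$. The Murnaghan–Nakayama rule says $\chi^\lambda(k,\nu)=\sum_\beta\pm\chi^{\lambda\setminus\beta}(\nu)$ over border strips $\beta$ of size $k$, which correspond to the cells of hook length $k$. All hook lengths $2(n-i-j)+1$ of $\delta$ are odd, so there is no border strip of size $2$, and $r_{22}(\delta)=0$. For the 5-cycle, $|r_5(\delta)|\le\sum_\beta f^{\delta\setminus\beta}/f^\delta$ over the at most $n$ border strips of size $5$. Removing the cells of $\beta$ one by one, Lemma 2 bounds each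 term by $Cn^{-5}$, so $r_5(\delta)=O(n^{-4})$. Finally $r_3(\delta)=\kappa=O(n^{-2})$ by (3).

**Step 4: the variance.** Now we combine. Equation (7) with $\lambda=\delta$, $m=N$ reads $\kappa^2=(1+O(n^{-2}))r_{33}(\delta)+O(n^{-6})$. Hence $r_{33}(\delta)=O(n^{-4})$, and then $r_{33}(\delta)=\kappa^2+O(n^{-6})$. For $m\ge c_0N$ take expectations in (7) and use (6):
$$\mathbf E\,r_3(\lambda)^2=(1+O(n^{-2}))\,r_{33}(\delta)+O(n^{-2})\,r_5(\delta)+0+O(n^{-4})\,\kappa+O(n^{-6})=\kappa^2+O(n^{-6}).$$
Since $\mathbf E\,r_3(\lambda)=\kappa$, the variance of $r_3(\lambda)$ is $O(n^{-6})$. By Jensen's inequality for the conditional expectation and Cauchy–Schwarz, $\mathbf E|M_m(\sigma_{N-m})-\kappa|\le\mathbf E|r_3(\lambda)-\kappa|\le Cn^{-3}$. $\square$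

## 7. Factorial moments: the second one works, the third one stops

A natural way to a Poisson limit is to show that all factorial moments tend to $1$. For the second moment this works, and it proves Theorem 2(b).

**Step 1: reduction to cyclic sums.** We use (1) to remove the dependence on absolute positions. Let $\theta(a)=[w_0]vu^avu^{N-6-a}$, $0\le a\le N-6$. By (1), $\theta(a)=\theta(N-6-a)$, and $[w_0]u^evu^avu^b=\theta(a)$ whenever $e+a+b=N-6$. For given $a$ there are $N-5-a$ choices of $(e,b)$. So the expected number of unordered pairs of disjoint YB windows is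
$$\frac1f\sum_{a=0}^{N-6}(N-5-a)\,\theta(a)=\frac{N-4}{2f}\sum_{a=0}^{N-6}\theta(a),$$
where we averaged the factors $N-5-a$ and $a+1$ belonging to $a$ and $N-6-a$.

**Step 2: telescoping.** We replace the second $v$ by $[u,g]-2P$. As $[u,P]=0$,
$$\sum_a\theta(a)=-2(N-5)\,[w_0]vPu^{N-6}+[w_0]\,v\,(u^{N-5}g-gu^{N-5}).$$
By (1), $[w_0]vu^{N-5}g=[w_0]gvu^{N-5}$, so the last term is $[w_0][g,v]u^{N-5}=O(n^{-3})f$ by (4).

**Step 3: the remaining $v$.** We expand it too: $[w_0]vPu^{N-6}=-2[w_0]P^2u^{N-6}+[w_0][u,g]Pu^{N-6}$. The second term vanishes: by (1), $[w_0]u\cdot gPu^{N-6}=[w_0]gPu^{N-5}$, and $[w_0]guPu^{N-6}=[w_0]gPu^{N-5}$ since $[u,P]=0$. Moreover $[w_0]P^2u^{N-6}=r_{33}(\delta)f$, and $r_{33}(\delta)=\frac1{4(N-2)^2}+O(n^{-6})$ by Lemma 4 and (3).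

**Step 4: conclusion.** Putting the pieces together, the expected number of disjoint pairs is
$$\frac{N-4}2\big(4(N-5)\,r_{33}(\delta)+O(n^{-3})\big)=\frac{(N-4)(N-5)}{2(N-2)^2}+O(1/n)=\frac12+O(1/n).$$
Intersecting pairs contribute $O(n^{-2})$ in expectation by (5). Hence $\mathbf E[X_n(X_n-1)]=1+O(1/n)$, and since $\mathbf EX_n=1$, $\operatorname{Var}X_n=1+O(1/n)$. Theorem 2(b) is proved. $\blacksquare$

**What happens for three windows.** Let $\theta(a,b,c)=[w_0]vu^avu^bvu^c$ with $a+b+c=N-9$. By (1), $\theta(a,b,c)=\theta(b,c,a)$. There are $c+1$ ways to split $u^c$ between the two ends, so averaging over the three rotations shows that the expected number of disjoint triples is $\frac{N-6}{3f}\sum\theta(a,b,c)$. To get the limit $\frac16$ we need $\frac1f\sum\theta$ up to an error $o(n^{-2})$. Expand the middle $v$ and sum over $a+b=s$; the telescoping leaves $[w_0](vu^{s+1}gvu^c-vgu^{s+1}vu^c)$. By (1) the first of these equals $[w_0]gvu^cvu^{s+1}$, and moving $g$ past $v$ leaves, among other terms,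
$$\sum_{c}[w_0]\,[g,v]\,u^c\,v\,u^{N-8-c}.$$
Here the argument stops. The estimate (4) handles one local factor between *weighted* elements. The sum $\sum_cu^cvu^{N-8-c}$ gives each word the weight "number of its YB windows", which we can only bound by $N$. So (4) yields $N\cdot O(n^{-3})=O(1/n)$, short of $o(n^{-2})$. We would have to bound the joint probability of a five-letter pattern and a distant YB, and Lemma 3 says nothing about two distant places.

The way around is never to have more than one local factor in view. All other YBs should be recorded by a weight between $0$ and $1$, as in the generating function $\mathbf E z^{X_n}$ with $z\le1$.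

## 8. Weights between 0 and 1

For $\varepsilon\in[-\frac14,0]$ let $W_l=W_l(\varepsilon)$ be the coefficient of $x^l$ in $R=G^{-1}\in A[[x]]$, where $G=1-xu-\varepsilon x^3v$; put $W_l=0$ for $l<0$. So $W_0=1$, $W_l(0)=u^l$, and $W_3=u^3+\varepsilon v$.

**Identities.** We record how $W_l$ interacts with $u$, $\partial_\varepsilon$ and $P$. From $RG=GR=1$,
$$W_{l-1}u=W_l-\varepsilon W_{l-3}v,\qquad uW_{l-1}=W_l-\varepsilon vW_{l-3}\qquad(l\ge1).\tag{8}$$
From $\partial_\varepsilon R=-R(\partial_\varepsilon G)R=R\,x^3v\,R$ and $[P,R]=R(GP-PG)R=-R[P,G]R=\varepsilon x^3R[P,v]R$ (as $[u,P]=0$),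
$$\partial_\varepsilon W_L=\sum_{a+b=L-3}W_avW_b,\qquad[P,W_b]=\varepsilon\sum_{c+d=b-3}W_c[P,v]W_d.\tag{9}$$

**The weights.** Expanding $R$ as a geometric series, with $v$ written as the sum over all YB triples, gives $W_l=\sum_a\omega_\varepsilon(a)u_a$ over reduced words $a$ of length $l$, where $\omega_\varepsilon(a)=\sum_S\varepsilon^{|S|}$ and $S$ runs over the sets of pairwise disjoint YB windows of $a$.

**Claim.** $0<\omega_\varepsilon(a)\le1$, so $W_l$ is weighted. Moreover $\omega_\varepsilon(a)=(1+\varepsilon)^{Y(a)}$ if the YB windows of $a$ are pairwise disjoint, $Y(a)$ being their number.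

*Proof.* By Section 5, YB windows intersect only for positions $k,k+2$, so their intersection graph is a disjoint union of paths. Hence $\omega_\varepsilon(a)$ is the product over these paths of $I_c$, with $c$ the number of vertices and $I_0=1$, $I_1=1+\varepsilon$, $I_c=I_{c-1}+\varepsilon I_{c-2}$ (an end vertex is not chosen, or chosen and its neighbor excluded). The ratios $\rho_c=I_c/I_{c-1}$ satisfy $\rho_1=1+\varepsilon\in[\frac12,1]$ and $\rho_c=1+\varepsilon/\rho_{c-1}$. If $\rho_{c-1}\in[\frac12,1]$, then $1\ge\rho_c\ge1-\frac14\cdot2=\frac12$. So all $\rho_c\in[\frac12,1]$ and $0<I_c\le1$. If all windows are disjoint, every path is one vertex with factor $1+\varepsilon$. $\square$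

Example: $123212$ has two intersecting windows and weight $I_2=1+2\varepsilon$, not $(1+\varepsilon)^2$. By (5) such words are rare.

**Why free stretches are needed.** Suppose we weight the whole word and differentiate $\frac1f[w_0]W_N(\varepsilon)$. Telescoping with (8) instead of $[u,\cdot]$ would leave the boundary term $[w_0](W_{N-2}g-gW_{N-2})$, which is $0$ by (1). But the term $[w_0]W_aPW_b$ is then a problem. Moving $P$ to the right end produces $M_3(\sigma_{N-3})$, and $M_3$ is not concentrated well enough. If the last three letters form a YB $j\,(j{+}1)\,j$, then $[\sigma^{-1}w_0]u^3=2$ and $[\sigma^{-1}w_0]P=-1$ (the words in $\tau_i$ have three distinct letters), so $M_3=-\frac12$. By (3) this gives $\mathbf E|M_3-\kappa|\ge(\frac12-|\kappa|)/(N-2)$, and summing over the $N-2$ values of $a$ does not give $o(1)$. Lemma 4 needs $m\ge c_0N$, that is, a macroscopic stretch $u^m$ of unweighted letters. We therefore leave such stretches between the weighted blocks. The price is that the boundary terms no longer cancel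 by symmetry. To kill them we use:

**(LLN)** (Angel–Holroyd–Romik–Virág, *Random sorting networks*, Adv. Math. 215 (2007), law of large numbers for the swap process.) The random measures $\frac1N\sum_k\delta_{(k/N,\;2i_k/n-1)}$ converge weakly, in probability, to Lebesgue measure on $[0,1]$ times the semicircle law on $[-1,1]$.

## 9. The differential equation for the weighted generating function

Fix $q\ge1$ and $0<a_1<b_1<a_2<\dots<b_q<1$; let $\beta_i=b_i-a_i$. Partition the $N$ positions into consecutive runs of lengths $m_0,L_1,m_1,L_2,\dots,L_q,m_q$, where block $i$ (length $L_i$) consists of the $k$ with $k/N\in(a_i,b_i]$. So $L_i/N\to\beta_i$, and $m_i\ge c_0N$ for some fixed $c_0>0$ and $n$ large. For $\varepsilon\in[-\frac14,0]^q$ let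
$$\Phi_n(\varepsilon)=\frac1f[w_0]\,u^{m_0}W_{L_1}(\varepsilon_1)u^{m_1}\cdots W_{L_q}(\varepsilon_q)u^{m_q}=\mathbf E\prod_i\omega_{\varepsilon_i}(\text{block }i).$$

**Proposition.** $\partial_{\varepsilon_i}\Phi_n=\beta_i\Phi_n+o(1)$ as $n\to\infty$, uniformly in $\varepsilon\in[-\frac14,0]^q$.

*Proof.* Fix $i$ and write $L=L_i$, $W_l=W_l(\varepsilon_i)$. Write the product as $\mathcal A\,W_L\,\mathcal B$ with $\mathcal A=\mathcal A'u^m$, $m=m_{i-1}$, and $\mathcal B=u^{m'}\mathcal B'$, $m'=m_i$. All these elements are weighted with weights in $[0,1]$. By (9) and Lemma 1,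
$$f\,\partial_{\varepsilon_i}\Phi_n=[w_0]\sum_{a+b=L-3}\mathcal AW_a[u,g]W_b\mathcal B-2\,[w_0]\sum_{a+b=L-3}\mathcal AW_aPW_b\mathcal B .$$

**Step A: the commutator telescopes.** We reduce the first sum to two boundary terms. By (8), $W_au=W_{a+1}-\varepsilon_iW_{a-2}v$ and $uW_b=W_{b+1}-\varepsilon_ivW_{b-2}$, so
$$W_a[u,g]W_b=W_{a+1}gW_b-W_agW_{b+1}-\varepsilon_i\big(W_{a-2}vgW_b-W_agvW_{b-2}\big).$$
Summing over $a+b=L-3$, the first two terms telescope, and in the others we shift the index:
$$\sum_{a+b=L-3}W_a[u,g]W_b=(W_{L-2}g-gW_{L-2})-\varepsilon_i\sum_{a+b=L-5}W_a[v,g]W_b .$$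
As $[v,g]$ is of type $(5,1)$, estimate (4) shows that the last sum contributes, after division by $f$, $O(N\,n^{1+1-5})=O(1/n)$.

**Step B: the boundary terms tend to $0$.** Estimate (4) alone gives only $O(1)$ for $g$, which is of type $(2,1)$. We use that $g=ud-du$ is a difference in time of the observable $x_{i_k}$, and that by (LLN) time averages of this observable are nearly deterministic.

For $0\le k\le m'$ let $\Gamma_k=\frac1f[w_0]\mathcal AW_{L-2}u^kgu^{m'-k}\mathcal B'$. The first boundary term is $\Gamma_0$. Moving $g$ costs little: $\Gamma_{k+1}-\Gamma_k=\frac1f[w_0]\mathcal AW_{L-2}u^k(2t)u^{m'-k-1}\mathcal B'$, so (4) gives $|\Gamma_k-\Gamma_0|\le Ckn^{-2}$. Also $\Gamma_k=D_{k+1}-D_k$ with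
$$D_k=\tfrac1f[w_0]\mathcal AW_{L-2}u^kdu^{m'+1-k}\mathcal B'=\mathbf E[\omega\,x_{i_{r+k+1}}\,\omega'],\qquad0\le k\le m'+1 .$$
Here $r=\deg(\mathcal AW_{L-2})$, $\omega\in[0,1]$ is a function of the first $r$ letters, and $\omega'\in[0,1]$ is a function of the last $\deg\mathcal B'$ letters; neither depends on $k$. Let $\nu=\lfloor\eta N\rfloor$ with $0<\eta<c_0/3$, so that $2\nu\le m'$. Then
$$\sum_{k=0}^{\nu-1}(D_{k+\nu}-D_k)=\sum_{k=0}^{\nu-1}\sum_{s=k}^{k+\nu-1}\Gamma_s=\nu^2\Gamma_0+O(\nu^3n^{-2}).$$
The left side is the expectation of $\omega\omega'$ times a difference of two consecutive sums of $\nu$ terms $x_{i_k}$. Since $0\le\omega\omega'\le1$, stationarity bounds it in absolute value by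
$$\Delta_n:=\mathbf E\Big|\sum_{k=\nu+1}^{2\nu}x_{i_k}-\sum_{k=1}^{\nu}x_{i_k}\Big| ,$$
which does not depend on $\varepsilon$. Now $x_{i_k}=\frac{n^2}4y_k^2$ with $y_k=\frac{2i_k}n-1\in[-1,1]$. Apply (LLN) to the bounded functions $y^2\mathbf 1_{t\le\eta}$ and $y^2\mathbf 1_{\eta<t\le2\eta}$ of a point $(t,y)$; their discontinuities form a null set of the limit measure. The ranges $\nu<k\le2\nu$ and $\eta<k/N\le2\eta$ differ by at most one index. So $\frac1N\sum_{k\le\nu}y_k^2$ and $\frac1N\sum_{\nu<k\le2\nu}y_k^2$ converge in probability, and by boundedness in $L^1$, to the same constant, $\eta$ times the second moment of the semicircle law. Hence $\Delta_n=o(n^2N)=o(n^4)$ for fixed $\eta$, and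
$$|\Gamma_0|\le\frac{\Delta_n}{\nu^2}+C\nu n^{-2},\qquad\limsup_n\sup_\varepsilon|\Gamma_0|\le C\eta,$$
with $C$ independent of $\eta$. Letting $\eta\to0$, $\Gamma_0\to0$ uniformly in $\varepsilon$.

The other boundary term is, up to sign, $\Gamma'_0$, where $\Gamma'_k=\frac1f[w_0]\mathcal A'u^{m-k}gu^kW_{L-2}\mathcal B$, $0\le k\le m$. Here $\Gamma'_k-\Gamma'_{k+1}=\frac1f[w_0]\mathcal A'u^{m-k-1}(2t)u^kW_{L-2}\mathcal B=O(n^{-2})$ by (4). From $u^{m-k}(ud-du)u^k$ we get $\Gamma'_k=D'_k-D'_{k+1}$ with
$$D'_k=\tfrac1f[w_0]\mathcal A'u^{m+1-k}du^kW_{L-2}\mathcal B=\mathbf E[\omega''\,x_{i_{r'-k}}\,\omega'''],\qquad r'=N-\deg(W_{L-2}\mathcal B),$$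
where $\omega'',\omega'''\in[0,1]$ do not depend on $k$. Summing $D'_k-D'_{k+\nu}$ over $0\le k<\nu$ gives $\nu^2\Gamma'_0+O(\nu^3n^{-2})$. The sum is bounded in absolute value by the same $\Delta_n$, by stationarity. So $\Gamma'_0\to0$ uniformly in $\varepsilon$.

Together with Step A, the whole commutator sum is $o(1)f$, uniformly in $\varepsilon$.

**Step C: the $P$-term produces $\beta_i\Phi_n$.** First we move $P$ to the last free stretch. Write $\mathcal B=\mathcal B''u^{m_q}$, so $\mathcal B''=1$ if $i=q$, and $\mathcal B''=u^{m_i}W_{L_{i+1}}(\varepsilon_{i+1})\cdots W_{L_q}(\varepsilon_q)$ otherwise. By the Leibniz rule, $[P,u]=0$ and (9), the commutator $[P,W_b\mathcal B'']$ is a sum of at most $N$ terms, each a coefficient in $[-\frac14,0]$ times a product (weighted)$\,[P,v]\,$(weighted). As $[P,v]$ is of type $(6,0)$, by (4) replacing $\mathcal AW_aPW_b\mathcal B$ by $\mathcal AW_aW_b\mathcal B''Pu^{m_q}$ for all $a$ changes $\frac1f[w_0]$ of the sum by at most $O(N\cdot N\cdot n^{1-6})=O(1/n)$.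

Next we replace $P$ by $\kappa$. Splitting the word after $N-m_q-3$ letters,
$$\tfrac1f[w_0]\mathcal AW_aW_b\mathcal B''Pu^{m_q}=\frac1f\sum_\sigma[\sigma](\mathcal AW_aW_b\mathcal B'')\,M_{m_q+3}(\sigma)\,[\sigma^{-1}w_0]u^{m_q+3}=\mathbf E\big[\Omega_a\,M_{m_q+3}(\sigma_{N-m_q-3})\big].$$
Here $\Omega_a\in[0,1]$ is the product of the weights of the first $N-m_q-3$ letters, with block $i$ replaced by two adjacent blocks of lengths $a$ and $b$ (total length $L-3$) and the later blocks shifted to the left by $3$. By Lemma 4 this equals $\kappa\,\mathbf E\,\Omega_a+O(n^{-3})$.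

Then we compare $\Omega_a$ with the original weight. The weight of a block depends only on the set of YB windows contained in it, and it is multiplicative over sets of windows that do not meet. So $\Omega_a$ and $\prod_j\omega_{\varepsilon_j}(\text{block }j)$ can differ only if there is a YB at one of $O(q)$ specified positions: the two windows across the cut between the sub-blocks of lengths $a$ and $b$, the three windows lost at the right end of block $i$, or, for each later block, the three windows gained at its left end and the three lost at its right end. By (3) this has probability $O(n^{-2})$, so $\mathbf E\,\Omega_a=\Phi_n+O(n^{-2})$.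

Finally we sum over the $L-2$ values of $a$ and use (3):
$$-\frac2f[w_0]\sum_{a+b=L-3}\mathcal AW_aPW_b\mathcal B=-2\kappa(L-2)\Phi_n+O(1/n)=\frac{L-2}{N-2}\,\Phi_n+O(1/n)=\beta_i\Phi_n+o(1),$$
uniformly in $\varepsilon$. Steps A, B and C prove the Proposition. $\square$

**Remark (where (LLN) is really used).** For a single block at the very beginning, $\Phi_n=\frac1f[w_0]W_Lu^m$ with $m=\lfloor\eta N\rfloor$, the boundary terms can be treated without (LLN). By (1), $[w_0]gW_{L-2}u^m=[w_0]W_{L-2}u^mg$, so they add up to $[w_0]W_{L-2}(gu^m-u^mg)=-2\sum_{k=0}^{m-1}[w_0]W_{L-2}u^ktu^{m-1-k}$. By (4) this is at most $Cmn^{-2}f\le C\eta f$. Steps A and C apply unchanged for fixed $\eta$, and one gets $|\partial_\varepsilon\Phi_n-(1-\eta)\Phi_n|\le C\eta+o(1)$. Together with the argument of Section 10 and $\eta\to0$, this suffices for Theorem 1. With several blocks separated by long stretches the two ends of a block cannot be brought together by (1), and Step B uses (LLN).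

## 10. From the differential equation to Poisson laws

**Step 1: the limit of $\Phi_n$.** We integrate the equation. Put $B=\sum_i\beta_i\varepsilon_i$ and $F(s)=\Phi_n(s\varepsilon)$, $0\le s\le1$. By the Proposition $F'(s)=BF(s)+e_n(s)$ with $\sup_s|e_n(s)|\to0$, and $F(0)=\Phi_n(0)=1$. Then $(Fe^{-Bs})'=e_n(s)e^{-Bs}$, so $F(1)e^{-B}\to1$, that is, $\Phi_n(\varepsilon)\to\exp(\sum\beta_i\varepsilon_i)$.

**Step 2: a true generating function.** We pass from $\omega$ to powers. Let $\tilde X^{(i)}$ be the number of YB windows contained in block $i$. By the Claim, $\prod\omega_{\varepsilon_i}(\text{block }i)=\prod(1+\varepsilon_i)^{\tilde X^{(i)}}$ unless two YB windows intersect, and both sides lie in $[0,1]$. By (5) the expectations differ by at most $Cn^{-2}$. With $z_i=1+\varepsilon_i$,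
$$\mathbf E\prod_iz_i^{\tilde X^{(i)}}\to\prod_ie^{\beta_i(z_i-1)}\qquad(z\in[\tfrac34,1]^q).\tag{10}$$

**Step 3: Theorem 1.** We let one block fill almost everything. Take $q=1$, $a_1=\eta$, $b_1=1-\eta$. For $z\in[\frac34,1]$ we have $0\le z^{\tilde X^{(1)}}-z^{X_n}\le X_n-\tilde X^{(1)}$, so by (3)
$$|\mathbf Ez^{X_n}-\mathbf Ez^{\tilde X^{(1)}}|\le\mathbf E(X_n-\tilde X^{(1)})=1-\frac{L_1-2}{N-2}\to2\eta .$$
With (10), $\limsup_n|\mathbf Ez^{X_n}-e^{z-1}|\le2\eta+|e^{(1-2\eta)(z-1)}-e^{z-1}|$. Letting $\eta\to0$, $\mathbf Ez^{X_n}\to e^{z-1}$ for $z\in[\frac34,1]$.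

It remains to pass from this interval to the law. As $\mathbf EX_n=1$, the laws of $X_n$ are tight. Any subsequential limit is a probability law on $\{0,1,2,\dots\}$. Its generating function is analytic in $|z|<1$ and equals $e^{z-1}$ on $[\frac34,1)$, hence everywhere in $|z|<1$ by the identity theorem. So the limit is the Poisson law of mean $1$ for every subsequence, and $\mathbf P(X_n=k)\to\frac1{e\,k!}$ for every $k$. Conjecture 2 is true. $\blacksquare$

**Step 4: Theorem 2(a).** The intervals may now touch each other or the ends of $[0,1]$, so we shrink them to $(a_i+\eta,b_i-\eta]$ with $\eta>0$ small. The shrunk intervals satisfy the hypotheses of Section 9, so (10) holds for them with $\beta_i=b_i-a_i-2\eta$. Every YB counted by $\tilde X^{(i)}$ is counted by $X^{(i)}$, and by (3) the expected number of YBs counted by $X^{(i)}$ but not by $\tilde X^{(i)}$ tends to $2\eta$. Since $|\prod z_i^{X^{(i)}}-\prod z_i^{\tilde X^{(i)}}|\le\sum_i(X^{(i)}-\tilde X^{(i)})$, letting $\eta\to0$ gives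
$$\mathbf E\prod_iz_i^{X^{(i)}}\to\prod_ie^{(b_i-a_i)(z_i-1)}\qquad\text{on }[\tfrac34,1]^q .$$
The laws are tight since $\mathbf EX^{(i)}\le1$. The generating function of a subsequential limit law is analytic in the polydisc $|z_i|<1$. It agrees with the right side on $[\frac34,1)^q$. Apply the identity theorem first in $z_1$ with $z_2,\dots,z_q\in[\frac34,1)$ fixed, then in $z_2$ with $z_1$ anywhere in the disc, and so on; the two functions agree on the whole polydisc. So every subsequential limit is the law of independent Poisson variables with means $b_i-a_i$. Theorem 2(a) is proved. $\blacksquare$
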